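
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Geometric and arithmetic progressions\\ with at most three common terms}


\begin{abstract}
Let $q>1$ be a real number none of whose powers $q,q^2,q^3,\dots$ is rational. We prove that an infinite geometric progression with ratio $q$ and an infinite arithmetic progression have at most three common terms. In particular this holds for $q=\beta^{1/d}$, where $d$ is a positive integer and $\beta>1$ is a cubic algebraic number with two nonreal conjugates of moduli distinct from $\beta$; this confirms a conjecture that sharpens an upper bound of $6$ to the optimal value $3$. The method is to apply a field embedding to the relations expressing that the terms lie in an arithmetic progression, to take squared absolute values, and to count the zeros of the resulting real exponential sum, which has at most four terms. Among the ratios without rational powers we also characterize those for which three common terms occur.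
\end{abstract}

\section{The question and the results}

For real numbers $u>0$ and $q>1$ let
\[
\mathcal G=\mathcal G(u,q):\quad u,\ uq,\ uq^2,\ uq^3,\dots
\]
be the infinite geometric progression with first term $u$ and ratio $q$. For real numbers $v\ge 0$ and $D>0$ let
\[
\mathcal A=\mathcal A(v,D):\quad v,\ v+D,\ v+2D,\ v+3D,\dots
\]
be the infinite arithmetic progression with first term $v$ and difference $D$. How large can $|\mathcal G\cap\mathcal A|$, the number of common terms, be for a given ratio $q$?

Two common terms can always be had: $\mathcal G(u,q)$ and $\mathcal A(u,u(q-1))$ share $u$ and $uq$. For some ratios there are many more. If $q=2$, all terms of $\mathcal G(1,2)$ lie in $\mathcal A(1,1)$. If $q=3/2$, then $\mathcal G(2^N,3/2)$ begins with the $N+1$ integers $2^{N-k}3^k$, $0\le k\le N$, all of them in $\mathcal A(1,1)$. Both examples rest on a rational power of $q$. 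

For other ratios a third common term is already a restriction. Suppose that $uq^{n_0},uq^{n_1},uq^{n_2}$ with $n_0<n_1<n_2$ lie in $\mathcal A$. Their differences are integer multiples of $D$, so with $a=n_1-n_0$ and $b=n_2-n_0$ the number
\begin{equation}\label{eq:r}
r=\frac{q^b-1}{q^a-1}
\end{equation}
is rational, and $q$ is a root of the trinomial $x^b-rx^a+(r-1)$. A fourth common term makes $q$ a root of a second trinomial of this kind, and if no power of $q$ is rational, one may guess that two such conditions are too many.

Theorem~3 of \cite{source} gives the bound $|\mathcal G\cap\mathcal A|\le 3$ for every ratio $q>1$ that is not of the form $\beta^{1/d}$, where $d\in\mathbb N=\{1,2,\dots\}$ and $\beta>1$ is either rational or a cubic algebraic number with two nonreal conjugates of moduli distinct from $\beta$. For the cubic exceptions Theorem~4 of \cite{source} gives $|\mathcal G\cap\mathcal A|\le 6$, and the conjecture is that the sharp bound is again $3$. We prove this conjecture.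

\begin{theorem}\label{thm:cubic}
Let $d\in\mathbb N$, let $\beta>1$ be a cubic algebraic number with two nonreal conjugates of moduli different from $\beta$, and let $q=\beta^{1/d}$. Then $|\mathcal G(u,q)\cap\mathcal A|\le 3$ for all $u>0$ and all $\mathcal A$.
\end{theorem}

The proof does not use the two theorems just quoted. The argument extends to all ratios without rational powers, and to rational exponents.

\begin{theorem}\label{thm:general}
Let $q>1$ be real with $q^k\notin\mathbb Q$ for all $k\in\mathbb N$. Then for all real $v$ and all real $D\ne 0$,
\[
\#\{x\in\mathbb Q:\ q^x\in v+D\,\mathbb Q\}\le 3 .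
\]
In particular $|\mathcal G(u,q)\cap\mathcal A|\le 3$ for all $u>0$ and all $\mathcal A$.
\end{theorem}

The hypothesis cannot be dropped: by the next theorem no uniform bound holds when a power of $q$ is rational.

\begin{theorem}\label{thm:rational}
Let $q>1$ be real.
\begin{enumerate}
\item[\textup{(1)}] If $q^m\in\mathbb Z$ for some $m\in\mathbb N$, then $\mathcal G(u,q)\cap\mathcal A$ is infinite for some $u$ and $\mathcal A$.
\item[\textup{(2)}] If $q^m\in\mathbb Q$ for some $m\in\mathbb N$ but no $q^m$ with $m\in\mathbb N$ is an integer, then $\mathcal G(u,q)\cap\mathcal A$ is always finite, but $|\mathcal G(u,q)\cap\mathcal A|$ is unbounded as $u$ and $\mathcal A$ vary.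
\end{enumerate}
\end{theorem}

When no power of $q$ is rational, the bound is $3$, and the necessary condition from \eqref{eq:r} decides whether it is reached.

\begin{theorem}\label{thm:three}
Let $q>1$ be real with $q^m\notin\mathbb Q$ for all $m\in\mathbb N$. Then $|\mathcal G(u,q)\cap\mathcal A|=3$ for some $u$ and $\mathcal A$ if and only if
\[
\frac{q^b-1}{q^a-1}\in\mathbb Q\qquad\text{for some integers } 1\le a<b .
\]
In that case $q$ is algebraic, every conjugate $z$ of $q$ satisfies $|z|<1$ or $|z|\ge q$, and $q$ has no positive conjugate other than itself.
\end{theorem}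

For the cubic family this yields the following.

\begin{theorem}\label{thm:ranges}
Let $\beta$, $d$, $q$ be as in Theorem~\ref{thm:cubic} and let $\rho$ be the modulus of the nonreal conjugates of $\beta$. If $1\le\rho<\beta$, then $|\mathcal G(u,q)\cap\mathcal A|\le 2$ for all $u$ and $\mathcal A$. In each of the two remaining ranges $\rho<1$ and $\rho>\beta$ there is a $\beta$ for which the value $3$ is attained for every $d$.
\end{theorem}

In particular, for every $d$ the constant $3$ in Theorem~\ref{thm:cubic} cannot be lowered, although for some $\beta$ it is not attained.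

\medskip
\noindent\textbf{The idea.} After division by the first common term, suppose that $1,q^a,q^b,\dots$ lie in an arithmetic progression; by the trinomial above, $q$ is then algebraic. The quotients of the differences of these numbers are rational, and so are fixed by every embedding $\sigma$ of the field $\mathbb Q(q)$ into $\mathbb C$. So if $\gamma=\sigma(q)$, the numbers $1,\gamma^a,\gamma^b,\dots$ lie on a line in $\mathbb C$, with the same ratios of distances:
\[
\gamma^n=(1-t)+t\,q^n
\]
for one complex constant $t\ne0$ and all exponents $n$ in question. If $\gamma$ were a positive real number different from $q$, this would be the vanishing of an exponential sum with at most three terms, and Rolle's theorem would allow at most two values of $n$. For other $\gamma$ the left side rotates, and Rolle's theorem does not apply directly. The rotation disappears on taking squared absolute values: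
\[
(|\gamma|^2)^n=|1-t|^2+2\operatorname{Re}\bigl(\bar t(1-t)\bigr)q^n+|t|^2q^{2n}.
\]
This is a relation among real exponentials with the bases $|\gamma|^2,1,q,q^2$. It has at most three solutions, unless it is an identity; and it cannot be an identity if $|\gamma|\ne q$. What must be secured is therefore an embedding that changes the modulus of $q$. In Theorem~\ref{thm:cubic} the hypothesis on the moduli provides it; in Theorem~\ref{thm:general} the trinomial does, together with the irrationality of the powers of $q$.

\section{Two tools}

\noindent\textbf{Embeddings.} The \emph{conjugates} of an algebraic number $\alpha$ are the complex roots of its minimal polynomial over $\mathbb Q$; these roots are distinct, so an irrational algebraic number has a conjugate other than itself. An \emph{embedding} of a field $K\subset\mathbb C$ is a ring homomorphism $\sigma:K\to\mathbb C$ with $\sigma(1)=1$; it is injective and fixes every rational number. For each conjugate $\alpha'$ of $\alpha$ there is exactly one embedding of $\mathbb Q(\alpha)$ with $\alpha\mapsto\alpha'$, and every embedding of $\mathbb Q(\alpha)$ arises in this way. An embedding of $K$ extends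 to every finite extension of $K$ in $\mathbb C$.

\medskip
\noindent\textbf{Exponential sums.} The following count is the analytic part of the argument.

\begin{lemma}\label{lem:exp}
Let $k\ge 1$, let $\lambda_1,\dots,\lambda_k$ be distinct real numbers and $c_1,\dots,c_k$ nonzero real numbers. Then $f(x)=\sum_{j=1}^k c_je^{\lambda_jx}$ has at most $k-1$ distinct real zeros.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=1$ there is no zero. For $k\ge 2$ the function $g(x)=e^{-\lambda_kx}f(x)$ has the same zeros as $f$, and
\[
g'(x)=\sum_{j<k}c_j(\lambda_j-\lambda_k)e^{(\lambda_j-\lambda_k)x}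
\]
is a sum of $k-1$ exponentials with distinct exponents and nonzero coefficients. By induction $g'$ has at most $k-2$ zeros. By Rolle's theorem $g'$ vanishes strictly between any two distinct zeros of $g$, so $g$ has at most $k-1$ zeros.
\end{proof}

\section{An example by hand}\label{sec:example}

We first carry out the argument for one cubic ratio, where all constants are explicit. Let $\beta$ be the real root of $F(x)=x^3+x^2+x-4$. A rational root of $F$ would be one of $\pm1,\pm2,\pm4$, and none of these is a root; hence $F$ is irreducible. The derivative $3x^2+2x+1$ has negative discriminant, so $F$ is increasing, its real root is simple, and the other two roots $\gamma,\bar\gamma$ are nonreal. Since $F(1)=-1$ and $F(3/2)=25/8$, we have $1<\beta<3/2$. The product of the roots gives $\beta|\gamma|^2=4$, so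
\begin{equation}\label{eq:sizes}
|\gamma|^2=\frac4\beta>\frac83>\frac94>\beta^2 .
\end{equation}
Finally $(x-1)F(x)=x^4-5x+4$, so $\beta^4-1=5(\beta-1)$. Thus $1,\beta,\beta^4$ are common terms of $\mathcal G(1,\beta)$ and $\mathcal A(1,\beta-1)$. We show that there is no other.

Suppose $\beta^n-1=s(\beta-1)$ with integers $n,s\ge 0$. The embedding $\beta\mapsto\gamma$ gives $\gamma^n-1=s(\gamma-1)$ with the same $s$. Eliminating $s$, we get
\[
\gamma^n=(1-t)+t\beta^n,\qquad t=\frac{\gamma-1}{\beta-1},
\]
where $t$ does not depend on $n$. Now take squared absolute values and put $T=|t|^2$, $C=|1-t|^2$. The mixed coefficient is $2\operatorname{Re}(\bar t(1-t))=1-C-T$, because $|(1-t)+t|^2=1$. Hence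
\begin{equation}\label{eq:exeq}
\Bigl(\frac4\beta\Bigr)^n=C+(1-C-T)\beta^n+T\beta^{2n}.
\end{equation}
The count below does not need the values of $T$ and $C$, but they can be read off from $F(x)=(x-\beta)(x-\gamma)(x-\bar\gamma)$. From $-1=F(1)=(1-\beta)|1-\gamma|^2$ we obtain $T=(\beta-1)^{-3}$, and from $1-t=(\beta-\gamma)/(\beta-1)$ and $|\beta-\gamma|^2=F'(\beta)$ we obtain $C=(3\beta^2+2\beta+1)/(\beta-1)^2$.

By \eqref{eq:sizes} the bases satisfy $1<\beta<\beta^2<4/\beta$. The difference of the two sides of \eqref{eq:exeq} is therefore a nonzero exponential sum in $n$ with at most four terms. By Lemma~\ref{lem:exp} it has at most three real zeros, and $0,1,4$ are three zeros. So $\mathcal G(1,\beta)\cap\mathcal A(1,\beta-1)=\{1,\beta,\beta^4\}$.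

The only relation between the bases that mattered for the count is $|\gamma|^2\ne\beta^2$: it keeps the term with base $\beta^2$ from cancelling. Coincidences among the other bases would only shorten the sum.

\section{An embedding that changes the modulus}

The example works in general as soon as one embedding changes the modulus of the ratio. We write $p$ for the ratio, since for rational exponents we shall pass from $q$ to a root of $q$.

\begin{proposition}\label{prop:key}
Let $p>1$ be a real algebraic number, and suppose that there is an embedding $\sigma:\mathbb Q(p)\to\mathbb C$ with $|\sigma(p)|\ne p$. Then for all real $v$ and all real $D\ne 0$ there are at most three integers $m$ with $p^m\in v+D\,\mathbb Q$.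
\end{proposition}

\begin{proof}
Suppose there are four, $m_0<m_1<m_2<m_3$. Put $n_i=m_i-m_0$, so $0=n_0<n_1<n_2<n_3$, and write $a=n_1$. Since $p^{m_0}(p^{n_i}-1)=p^{m_i}-p^{m_0}\in D\,\mathbb Q$ for each $i$, the quotients
\[
r_i=\frac{p^{n_i}-1}{p^{a}-1}\qquad(i=0,1,2,3)
\]
are rational. Let $\gamma=\sigma(p)$; it is nonzero. Applying $\sigma$ to $p^{n_i}-1=r_i(p^a-1)$ gives $\gamma^{n_i}-1=r_i(\gamma^a-1)$. We substitute the definition of $r_i$ and obtain
\begin{equation}\label{eq:line}
\gamma^{n_i}=(1-t)+t\,p^{n_i}\quad(i=0,1,2,3),\qquad t=\frac{\gamma^a-1}{p^a-1}.
\end{equation}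
Since $p^a\ne 1$ and $\sigma$ is injective, $\gamma^a\ne 1$, so $t\ne 0$. Since $p^{n_i}$ is real, taking squared absolute values in \eqref{eq:line} shows that the real function
\[
f(x)=(|\gamma|^2)^x-|1-t|^2-2\operatorname{Re}\bigl(\bar t(1-t)\bigr)\,p^x-|t|^2\,(p^2)^x
\]
vanishes at the four points $n_0,n_1,n_2,n_3$.

The base $p^2$ differs from $1$, from $p$ and, by hypothesis, from $|\gamma|^2$. After terms with equal bases are collected and zero coefficients omitted, it still has the coefficient $-|t|^2\ne 0$. So $f$ is a sum of at least one and at most four exponentials with distinct positive bases and nonzero real coefficients. By Lemma~\ref{lem:exp} it has at most three real zeros, a contradiction.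
\end{proof}

\begin{remark}
With $s=p^x$ and $\kappa=2\log|\gamma|/\log p$, the equation $f(x)=0$ asks where the power $s^\kappa$ agrees with the quadratic polynomial $|(1-t)+ts|^2$ in $s$, the squared distance from $0$ to a point moving along a line in $\mathbb C$. The hypothesis says $\kappa\ne 2$. It cannot be omitted: for $p=\sqrt2$ both embeddings preserve the modulus, and with $v=0$ and $D=1$ we have $p^m\in v+D\,\mathbb Q$ for all even $m$. In this case $a=2$ and $\sigma(p)=-p$ give $t=1$, and $f$ is identically zero.
\end{remark}

To apply the proposition to common terms, note that $uq^n\in\mathcal A(v,D)$ implies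
\begin{equation}\label{eq:pass}
q^n\in\frac vu+\frac Du\,\mathbb Q ,
\end{equation}
and that the terms of $\mathcal G(u,q)$ are distinct, so common terms correspond to distinct exponents $n$.

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
Let $\gamma$ be a nonreal conjugate of $\beta$. The number $q=\beta^{1/d}$ is algebraic, so the embedding $\beta\mapsto\gamma$ of $\mathbb Q(\beta)$ extends to an embedding $\sigma$ of $\mathbb Q(q)$. Put $z=\sigma(q)$. Then $z^d=\sigma(\beta)=\gamma$, hence
\begin{equation}\label{eq:zmod}
|z|=|\gamma|^{1/d}\ne\beta^{1/d}=q .
\end{equation}
This is where the hypothesis on the moduli is used. Proposition~\ref{prop:key} with $p=q$, together with \eqref{eq:pass}, shows that at most three terms are common.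
\end{proof}

\section{What one trinomial says about the conjugates}

For a general ratio we have no information on the conjugates at the outset. But three common terms already give a trinomial equation, and its shape restricts the moduli of the conjugates strongly.

\begin{lemma}\label{lem:tri}
Let $p>1$ be real, let $1\le a<b$ be integers, and suppose that $r=(p^b-1)/(p^a-1)$ is rational. Then $p$ is algebraic, and every conjugate $z$ of $p$ has the following properties.
\begin{enumerate}
\item[\textup{(1)}] $|z|<1$ or $|z|\ge p$.
\item[\textup{(2)}] If $|z|=p$, then $z^a=p^a$.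
\item[\textup{(3)}] If $z$ is a positive real number, then $z=p$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $b>a$ and $p>1$, we have $r>1$. The definition of $r$ says $p^b+(r-1)=rp^a$, a nontrivial polynomial equation with rational coefficients. So $p$ is algebraic, and every conjugate $z$ satisfies
\begin{equation}\label{eq:tri}
z^b+(r-1)=rz^a .
\end{equation}

For $y>0$ let $h(y)=y^b-ry^a+(r-1)$. Then $h(1)=h(p)=0$. The function
\[
h(e^x)e^{-ax}=e^{(b-a)x}-r+(r-1)e^{-ax}
\]
is strictly convex, because $b-a$, $a$ and $r-1$ are positive. Hence it has no zeros besides $x=0$ and $x=\log p$, and it is negative between them. So $1$ and $p$ are the only positive zeros of $h$, and $h<0$ on $(1,p)$.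

Now let $z$ be a conjugate of $p$; it is nonzero. By \eqref{eq:tri} and the triangle inequality,
\begin{equation}\label{eq:triangle}
r|z|^a=|z^b+(r-1)|\le|z|^b+(r-1),\qquad\text{that is,}\quad h(|z|)\ge 0 .
\end{equation}
Since $r-1>0$, equality holds only if $z^b=|z|^b$. We go through the relevant values of $|z|$.

If $1<|z|<p$, then $h(|z|)<0$, which contradicts \eqref{eq:triangle}.

If $|z|=1$, then $h(|z|)=0$, so $z^b=1$. The embedding of $\mathbb Q(p)$ with $p\mapsto z$ is injective and maps $p^b$ to $z^b=1$, so $p^b=1$, which is absurd. This proves (1).

If $|z|=p$, then again $h(|z|)=0$, so $z^b=p^b$. By \eqref{eq:tri}, $z^a=(z^b+r-1)/r=(p^b+r-1)/r=p^a$. This proves (2).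

If $z>0$, then \eqref{eq:tri} says $h(z)=0$, so $z\in\{1,p\}$. The only conjugate of $1$ is $1$, and $p\ne1$; so $z=p$, which proves (3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Suppose there are rationals $x_0<x_1<x_2<x_3$ with $q^{x_i}\in v+D\,\mathbb Q$. Choose $N\in\mathbb N$ such that all $m_i=Nx_i$ are integers, and put $p=q^{1/N}>1$, so that $p^{m_i}=q^{x_i}\in v+D\,\mathbb Q$. With $a=m_1-m_0$ and $b=m_2-m_0$, the quotient
\[
\frac{p^b-1}{p^a-1}=\frac{p^{m_2}-p^{m_0}}{p^{m_1}-p^{m_0}}
\]
is rational. By Lemma~\ref{lem:tri}, $p$ is algebraic.

The number $p^a$ is irrational, since otherwise $q^a=(p^a)^N$ would be rational. So $p^a$ has a conjugate different from itself, and there is an embedding of $\mathbb Q(p^a)$ that moves $p^a$. We extend it to an embedding $\sigma$ of $\mathbb Q(p)$. Then $\sigma(p)$ is a conjugate of $p$ with $\sigma(p)^a\ne p^a$, and part (2) of Lemma~\ref{lem:tri} gives $|\sigma(p)|\ne p$. By Proposition~\ref{prop:key} there are at most three integers $m$ with $p^m\in v+D\,\mathbb Q$. This contradicts the existence of $m_0,\dots,m_3$.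

The statement on $|\mathcal G(u,q)\cap\mathcal A|$ follows from \eqref{eq:pass}, since the terms of $\mathcal G(u,q)$ are distinct.
\end{proof}

Choosing $\sigma$ to move $p$ alone would not be enough: if $\sigma(p)^a=p^a$, then $|\sigma(p)|=p$. The irrationality of $p^a$, which comes from the hypothesis that $q$ has no rational power, is what allows the better choice.

\section{When three common terms occur}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
If three terms are common, the quotient \eqref{eq:r} is rational, as shown in the introduction. Conversely, suppose
\[
\frac{q^b-1}{q^a-1}=\frac Mn,\qquad M,n\in\mathbb N,\quad 1\le a<b .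
\]
Put $D=(q^a-1)/n>0$. Then $1$, $q^a=1+nD$ and $q^b=1+MD$ lie both in $\mathcal G(1,q)$ and in $\mathcal A(1,D)$. By Theorem~\ref{thm:general} there are no further common terms.

The statements about $q$ and its conjugates are Lemma~\ref{lem:tri} with $p=q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ranges}]
\emph{The range $1\le\rho<\beta$.} By \eqref{eq:zmod}, $q$ has a conjugate $z$ with $|z|=\rho^{1/d}$, so $1\le|z|<q$. If at least three terms were common, the quotient \eqref{eq:r} would be rational for some integers $1\le a<b$, and Lemma~\ref{lem:tri}(1) with $p=q$ would give $|z|<1$ or $|z|\ge q$, a contradiction.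

\smallskip
\emph{An example with $\rho>\beta$.} Take the real root $\beta$ of $x^3+x^2+x-4$ from Section~\ref{sec:example}. There we saw that $\beta>1$ is cubic with two nonreal conjugates, that $\rho>\beta$ by \eqref{eq:sizes}, and that $1,\beta,\beta^4$ lie in $\mathcal A(1,\beta-1)$. For every $d$ they also lie in $\mathcal G(1,\beta^{1/d})$. By Theorem~\ref{thm:cubic} there are exactly three common terms.

\smallskip
\emph{An example with $\rho<1$.} Let $F(x)=x^3-x^2-x-1$. The only possible rational roots are $\pm1$, and $F(1)=F(-1)=-2$, so $F$ is irreducible. For $x>0$ the function $F(x)/x^3=1-x^{-1}-x^{-2}-x^{-3}$ is increasing, and $F(1)<0<F(2)=1$; so $F$ has exactly one positive root $\beta$, and $1<\beta<2$. There is no other real root: $F(0)=-1$, and for $y>0$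
\[
F(-y)=-y^3-y^2+y-1<0,
\]
because $y-1\le 0$ if $y\le 1$, and $y<y^2$ if $y>1$. Since an irreducible polynomial has distinct roots, the other two roots are nonreal. The product of the roots is $\beta\rho^2=1$, so $\rho<1<\beta$. Finally $\beta^2+\beta=\beta^3-1$ gives
\[
\beta^4=\beta^3+\beta^2+\beta=2\beta^3-1 .
\]
So $1$, $\beta^3=1+(\beta^3-1)$ and $\beta^4=1+2(\beta^3-1)$ lie in $\mathcal A(1,\beta^3-1)$ and, for every $d$, in $\mathcal G(1,\beta^{1/d})$. By Theorem~\ref{thm:cubic} there are exactly three common terms.
\end{proof}

\begin{remark}
The range $1\le\rho<\beta$ does occur. Let $F(x)=x^3-2x^2-3=x^2(x-2)-3$. None of $\pm1,\pm3$ is a root, so $F$ is irreducible. It is negative for $x\le 2$ and increasing for $x\ge 2$, and $F(3)=6$. So it has exactly one real root $\beta$, and $2<\beta<3$. From $\beta\rho^2=3$ we get $1<\rho^2<3/2<\beta^2$. For this $\beta$ and every $d$ there are never more than two common terms.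
\end{remark}

\section{Ratios with a rational power}

It remains to prove Theorem~\ref{thm:rational}, which describes the ratios excluded from Theorem~\ref{thm:general}.

\begin{proof}[Proof of Theorem~\ref{thm:rational}]
(1) If $q^m=M\in\mathbb Z$, then $M\ge 2$, and the distinct numbers $M^k$, $k\ge 0$, lie in $\mathcal G(1,q)$ and in $\mathcal A(1,1)$.

(2) Fix $m\in\mathbb N$ with $\eta=q^m$ rational, and write $\eta=P/L$ in lowest terms with $P,L\in\mathbb N$. By hypothesis $\eta$ is not an integer, so $L\ge 2$.

\emph{Unboundedness.} Let $N\in\mathbb N$ and take $u=L^N$. For $0\le k\le N$ the terms $uq^{mk}=L^{N-k}P^k$ are $N+1$ distinct positive integers, so they lie in $\mathcal A(1,1)$.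

\emph{Finiteness.} The idea is that infinitely many common terms would bound the denominators $L^k$ of infinitely many powers $\eta^k$. Suppose $\mathcal G(u,q)\cap\mathcal A(v,D)$ is infinite. Sorting the exponents of the common terms by their residues modulo $m$, we find $j\in\{0,\dots,m-1\}$ and an infinite set $I$ of nonnegative integers such that $uq^j\eta^k\in v+D\,\mathbb Z$ for all $k\in I$. Put $w=uq^j/D>0$ and fix $k_1<k_2$ in $I$. Then
\begin{equation}\label{eq:w}
w(\eta^k-\eta^{k_1})\in\mathbb Z\qquad\text{for all }k\in I .
\end{equation}
Since $\eta^{k_2}-\eta^{k_1}$ is rational and nonzero, taking $k=k_2$ shows that $w$ is rational; write $w=A/B$ with $A,B\in\mathbb N$. Let $C\in\mathbb N$ be a denominator of the rational number $w\eta^{k_1}$. Multiplying \eqref{eq:w} by $C$, we see that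
\[
C\,w\,\eta^k=\frac{CA\,P^k}{B\,L^k}
\]
is an integer for all $k\in I$. Hence $L^k$ divides $CA\,P^k$, and, since $P$ and $L$ are coprime, $L^k$ divides $CA$. As $CA>0$ is fixed, $L\ge 2$ and $I$ is infinite, this is impossible.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the intersection of infinite geometric and arithmetic progressions},
\url{https://klevas.mif.vu.lt/~jonajank/files/brazil.pdf}.
\end{thebibliography}

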